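# An unbranched Riemann domain that no Stein space contains

## 1. A double covering of the quadric cone

Let $Y=\{(x,y,z)\in\mathbb C^3: xz=y^2\}$ and consider
$$p:\mathbb C^2\setminus\{0\}\to Y,\qquad p(s,t)=(s^2,st,t^2).$$
The image is $Y\setminus\{0\}$: if $x\ne0$, choose $s$ with $s^2=x$ and put $t=y/s$, so that $t^2=y^2/x=z$; if $x=0$, then $y=0$ and $z\neq 0$, and we argue with $t$ instead. Each fiber consists of two points $\pm(s,t)$. Where $s\ne0$, the pair $(x,y)$ is a coordinate system on $Y$ (the $z$-derivative of $xz-y^2$ is $x\ne0$), and $(s,t)\mapsto(s^2,st)$ has Jacobian $2s^2\ne0$; the case $t\ne0$ is symmetric. So $p$ is a local biholomorphism, and $X=\mathbb C^2\setminus\{0\}$ is spread over $Y$ as a two-sheeted covering of the complement of the singular point.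

The space $X$ is not Stein. By Hartogs' theorem every holomorphic function on $X$ extends to $\mathbb C^2$, so no function blows up along a sequence tending to the missing origin. Still, $X$ is an open subset of the Stein space $\mathbb C^2$, in which the missing end has been filled by one point.

Now change one thing and let the covering of $Y\setminus\{y_0\}$ have infinitely many sheets. Do the functions on $X$, if there are enough of them, still find a Stein space around $X$? Here is the precise form. All complex spaces in these notes are reduced.

**Definition.** Let $X$ be a complex space.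

(a) Global holomorphic functions *separate points* of $X$ if for all $x\ne y$ in $X$ there is $f\in\mathcal O(X)$ with $f(x)\ne f(y)$.

(b) Global holomorphic functions *give local coordinates* on $X$ if for every $x\in X$ there is a holomorphic map $f:X\to\mathbb C^N$, $N=N(x)$, that is an immersion at $x$, that is, it maps a neighborhood of $x$ biholomorphically onto an analytic subset of an open subset of $\mathbb C^N$.

**Definition.** An *unbranched Riemann domain* over a complex space $Y$ is a connected complex space $X$ with a holomorphic map $p:X\to Y$ that is a local biholomorphism. We say that $X$ *is an open subset of a Stein space* if $X$ is biholomorphic to an open subset of some Stein space.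

In the example, $s$ and $t$ separate the points of $X$ and give local coordinates. The map $\exp:\mathbb C\to\mathbb C$ is an unbranched Riemann domain with infinitely many sheets over $\mathbb C\setminus\{0\}$. On the other hand $x\mapsto x^2$ on $\mathbb C$ is not an immersion at $0$, and on $\mathbb P^1$ both (a) and (b) fail, since all global functions are constant.

**Problem.** Let $Y$ be a normal Stein space and $p:X\to Y$ an unbranched Riemann domain such that global holomorphic functions separate points and give local coordinates on $X$. Does it follow that $X$ is an open subset of a Stein space?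

The answer is no, with counterexamples in every dimension $n\ge3$; moreover $X$ can be chosen to be a complex manifold and $Y$ to have a single singular point. We shall prove the following.

**Theorem 1.** For every $n\ge 3$ there are a normal Stein space $Y$ of dimension $n$, a point $y_0\in Y$ and an unbranched Riemann domain $p:X\to Y$, with $p:X\to Y\setminus\{y_0\}$ an infinite cyclic covering, such that $\mathcal O(X)$ separates points and gives local coordinates on $X$, but $X$ is not biholomorphic to an open subset of a Stein space.

**Theorem 2.** In Theorem 1 one can in addition take $X$ to be a complex manifold and $Y\setminus\{y_0\}$ to be smooth.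

Nothing is claimed here about singular $Y$ of dimension $2$.

## 2. Facts about Stein spaces, contractions and germs

A reduced complex space is *normal* if every holomorphic function defined off a nowhere dense analytic subset of an open set $U$, and locally bounded on $U$, extends holomorphically to $U$. Manifolds are normal. The crossing $\{xy=0\}\subset\mathbb C^2$ is not: the function equal to $0$ on one line and $1$ on the other does not extend to the origin.

For a compact set $K\subset X$ the *$\mathcal O(X)$-hull* is $\{x\in X:|f(x)|\le\max_K|f|\text{ for all }f\in\mathcal O(X)\}$. The hull of the unit circle in $\mathbb C$ is the closed unit disc. The space is *holomorphically convex* if hulls of compact sets are compact, and *Stein* if it is holomorphically convex and satisfies (a) and (b). We use the following textbook facts.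

**(F1) Extension.** Let $M$ be a complex manifold and $A\subset M$ a nowhere dense analytic subset. A holomorphic function on $M\setminus A$ that is locally bounded near $A$ extends to $M$. If $A$ has codimension $\ge2$, every holomorphic function on $M\setminus A$ extends. If $M$ is connected, so is $M\setminus A$.

**(F2) Stein spaces.** A holomorphically convex space of finite dimension satisfying (a) is Stein. A space is holomorphically convex if and only if for every sequence without accumulation point some global function is unbounded on it. On a Stein space one can prescribe the values of a holomorphic function on a closed discrete set. A space with a finite holomorphic map to a Stein space is Stein.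

**(F3) Remmert's proper mapping theorem.** The image of a proper holomorphic map is analytic. If the map is injective and its source has pure dimension $d$, so does the image.

**(F4) Remmert reduction.** If $S$ is a holomorphically convex normal space, there is a proper surjective holomorphic map $\pi:S\to S_0$ onto a normal Stein space with connected fibers and $\pi_*\mathcal O_S=\mathcal O_{S_0}$. For the blow-up of $\mathbb C^2$ at $0$ it is the blow-down map to $\mathbb C^2$.

**(F5) Stein factorization.** A proper holomorphic map $\Psi:M\to N$ factors as $M\xrightarrow{\sigma}N'\to N$ with $\sigma$ proper and surjective, $\sigma_*\mathcal O_M=\mathcal O_{N'}$, the fibers of $\sigma$ being the connected components of the fibers of $\Psi$, and $N'\to N$ finite. For $\mathbb C\times\mathbb P^1\to\mathbb C$, $(x,y)\mapsto x^2$, it is $(x,y)\mapsto x\mapsto x^2$.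

**(F6) Finite quotients (Cartan).** The quotient of a normal complex space by a finite group of automorphisms, with the sheaf of invariant functions, is a normal complex space, and the quotient map is finite. The cone of Section 1 is $\mathbb C^2/\pm1$.

**(F7) Grauert, Ann. of Math. 68 (1958).** A relatively compact domain with smooth strongly pseudoconvex boundary in a complex manifold is holomorphically convex.

**(F8) Germs.** An analytic germ has finitely many irreducible components; an irreducible germ contained in an analytic germ lies in one of its components; irreducible germs have pure-dimensional representatives; and if one irreducible germ is contained in another of the same dimension, the two are equal. The singular locus of a complex space is analytic.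

**(F9) Łojasiewicz's triangulation theorem (1964).** A finite family of compact semianalytic sets in $\mathbb R^d$ can be triangulated simultaneously by a finite complex.

**(F10) Duality.** For a closed subset $A$ of an oriented manifold $M$ of real dimension $d$, where $A$ is a locally finite complex, there is an exact sequence $H^i_A(M;\mathbb Q)\to H^i(M;\mathbb Q)\to H^i(M\setminus A;\mathbb Q)$, and $H^i_A(M;\mathbb Q)\cong H^{BM}_{d-i}(A;\mathbb Q)$ (Borel–Moore homology, which vanishes above the dimension of $A$). For the origin, $H^2_{\{0\}}(\mathbb C)\cong\mathbb Q$ and $H^2_{\{0\}}(\mathbb C^2)=0$.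

## 3. Coverings that embed, and a curve that collapses

*An injective $p$.* An injective local biholomorphism is an open embedding, so $X$ is an open subset of $Y$ itself.

*Dimension one.* A normal one-dimensional $Y$ is a Riemann surface, so $X$ is a connected Riemann surface. It carries nonconstant functions, so it is noncompact, hence Stein by the theorem of Behnke and Stein.

*Finite coverings of $Y\setminus\{y_0\}$.* A finite unbranched covering of the complement of a nowhere dense analytic set in a normal space extends to a finite branched covering with normal total space (Grauert–Remmert). So if $X\to Y\setminus\{y_0\}$ is a finite covering and $\dim Y\ge1$, there is a finite map $Y'\to Y$ with $X$ open in $Y'$, and $Y'$ is Stein by (F2). This is what happened in Section 1. A counterexample that covers $Y\setminus\{y_0\}$ must have infinitely many sheets.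

*One compact curve.* Let $V_0$ be the total space of $\mathcal O(-1)^{\oplus2}$ over $\mathbb P^1$. Its points are triples $(\ell,v_1,v_2)$ with $\ell\subset\mathbb C^2$ a line and $v_1,v_2\in\ell$. Send such a triple to the matrix with columns $v_1,v_2$. This maps $V_0$ onto $Z_0=\{\det=0\}\subset\mathbb C^4$, and off the zero section it is biholomorphic onto $Z_0\setminus\{0\}$, the line $\ell$ being recovered as the span of whichever column is nonzero. The zero section $\mathbb P^1$ has codimension $2$, so functions on $V_0\setminus\mathbb P^1$ extend to $V_0$, where they are constant on $\mathbb P^1$. The ends of $V_0\setminus\mathbb P^1$ along all points of $\mathbb P^1$ collapse to the single point $0\in Z_0$. With one curve this does no harm.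

Now suppose that the curve is replaced by an infinite connected chain $\mathcal P=\bigcup_{k\in\mathbb Z}P_k$ of compact curves in a manifold $V$, of codimension $\geq 2$, and that $\mathbb Z$ acts freely on $V$ by shifting the chain. In the quotient the chain becomes one compact curve, which we may hope to contract to a point $y_0$ of a Stein space $Y$. Then $X=V\setminus\mathcal P$ is an infinite cyclic covering of $Y\setminus\{y_0\}$. But if $X$ is open in a Stein space $Z$, every $f\in\mathcal O(Z)$ is constant on the whole connected chain, so the ends of $X$ along *all* the $P_k$ should collapse to one point $z\in Z$. If each link of the chain carries something that survives at $z$, then infinitely many such objects meet there, and a germ of a complex space does not have room for that. In Theorem 1 the objects are irreducible components of the singular locus; in Theorem 2 they are independent classes in a finite-dimensional cohomology group.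

Everything depends on building such a $V$ with enough functions. Throughout, $\lambda=2+\sqrt3$, so $\lambda+\lambda^{-1}=4$ and $\lambda^2=4\lambda-1$; and $m=n-2\ge1$.

## 4. An infinite chain of rational curves

**Step 1: gluing the surface.** The purpose is to produce a smooth surface containing a $\mathbb Z$-periodic chain of copies of $\mathbb P^1$. Take charts $U_k=\mathbb C^2$, $k\in\mathbb Z$, with coordinates $(a_k,b_k)$, and let $T\subset U_k$ be $\{a_kb_k\ne0\}$. Glue neighbors by
$$a_{k+1}=a_k^4b_k,\qquad b_{k+1}=a_k^{-1}\qquad\text{on }\{a_k\ne0\}=\{b_{k+1}\ne0\}, \tag{1}$$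
with inverse $a_k=b_{k+1}^{-1}$, $b_k=a_{k+1}b_{k+1}^4$. For $|j-k|\ge2$ glue $U_j$ and $U_k$ along $T$ by the composition of the maps (1), which are automorphisms of $T=(\mathbb C^*)^2$.

*Consistency.* Let $i,j,k$ be distinct. The part of $U_i$ glued to both $U_j$ and $U_k$ is $T$. Indeed, if $j$ or $k$ is not adjacent to $i$, one of the two gluing sets is $T$ and the other contains $T$; if both are adjacent, they are $i-1$ and $i+1$, and the part is $\{b_i\ne0\}\cap\{a_i\ne0\}=T$. On $T$ the cocycle identities hold by construction.

*Hausdorff.* It suffices that for $k=j+i$, $i\ge1$, the graph of the transition from $U_j$ to $U_k$ is closed in $U_j\times U_k$. Put $d_0=0$, $d_1=1$, $d_{i+1}=4d_i-d_{i-1}$; then $d_i>0$ for $i\ge1$. Since (1) gives $a_{k+1}=a_k^4a_{k-1}^{-1}$, induction yields on $T$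
$$a_k=a_j^{d_{i+1}}b_j^{d_i},\qquad b_k=a_{k-1}^{-1}=a_j^{-d_i}b_j^{-d_{i-1}}.$$
We claim that the graph is the closed set
$$\{\,b_k\,a_j^{d_i}b_j^{d_{i-1}}=1,\quad a_k=a_j^{d_{i+1}}b_j^{d_i}\,\}.$$
For $i=1$ these equations read $b_ka_j=1$, $a_k=a_j^4b_j$, which is (1). For $i\ge2$ the exponents $d_i,d_{i-1}$ are positive, so the first equation forces $a_j,b_j,b_k\ne0$, the second then gives $a_k\ne0$, and we are on $T$, where the equations describe the transition.

*The chain.* Let $P_k$ be given by $\{a_k=0\}$ in $U_k$ and by $\{b_{k-1}=0\}$ in $U_{k-1}$; the two pieces are glued by $b_k=a_{k-1}^{-1}$, so $P_k\cong\mathbb P^1$. It meets no other chart. The curves $P_k$ and $P_{k+1}$ meet transversally in one point, the *node* $q_k=\{a_k=b_k=0\}$, which lies only in $U_k$; and $P_j\cap P_k=\emptyset$ for $|j-k|\ge2$. The chain $\mathcal P=\bigcup_kP_k$ is connected and closed, with complement $T$; in $U_k$ it is $\{a_kb_k=0\}$.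

**Step 2: monomials that are global.** We want functions that are monomials in every chart. By the inverse of (1),
$$a_k^{n_k}b_k^{n_{k+1}}=b_{k+1}^{-n_k}\,(a_{k+1}b_{k+1}^4)^{n_{k+1}}=a_{k+1}^{n_{k+1}}\,b_{k+1}^{4n_{k+1}-n_k}.$$
So every integer sequence with $n_{i+1}=4n_i-n_{i-1}$ defines a character of $T$ equal to $a_k^{n_k}b_k^{n_{k+1}}$ in every chart. For example, the sequence $\dots,3,1,1,3,\dots$ with $n_0=n_1=1$ gives $a_0b_0=a_1b_1^3$, as one checks: $a_1b_1^3=a_0^4b_0a_0^{-3}$.

**Step 3: the domain $D$ and the function $\rho$.** We need a part of the surface on which the shift acts well and which has a plurisubharmonic function vanishing exactly on the chain. On $T$ put $A_k=-\log|a_k|$, $B_k=-\log|b_k|$ and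
$$u_k=\lambda A_k+B_k,\qquad w_k=\lambda^{-1}A_k+B_k.$$
From (1), $A_{k+1}=4A_k+B_k$ and $B_{k+1}=-A_k$. Hence $u_{k+1}=(4\lambda-1)A_k+\lambda B_k=\lambda^2A_k+\lambda B_k=\lambda u_k$, and in the same way, since $\lambda^{-2}=4\lambda^{-1}-1$, $w_{k+1}=\lambda^{-1}w_k$. So $Q:=u_kw_k$ does not depend on $k$, and neither do the conditions $u_k>0$, $w_k>0$. Let
$$D=\mathcal P\cup\{t\in T:u_0>0,\ w_0>0\}.$$
In every chart $D\cap U_k=\{|a|^\lambda|b|<1,\ |a||b|^\lambda<1\}$ with $(a,b)=(a_k,b_k)$, so $D$ is open. Let $\rho=1/Q$ on $D\cap T$ and $\rho=0$ on $\mathcal P$. Near any point of $\mathcal P$ at least one of $A_k,B_k$ tends to $+\infty$ and the other is bounded below, so $u_k,w_k\to+\infty$ and $\rho$ is continuous.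

The function $1/(uw)$ on $u,w>0$ has Hessian with diagonal entries $2/(u^3w)$, $2/(uw^3)$ and off-diagonal entry $1/(u^2w^2)$, hence with determinant $3/(uw)^4>0$. It is positive definite. Since $(u_0,w_0)$ are independent real linear functions of $(\log|a_0|,\log|b_0|)$, and $\log a_0,\log b_0$ are local holomorphic coordinates on $T$, the function $\rho$ is $C^\infty$ and strictly plurisubharmonic on $D\setminus\mathcal P$.

**Step 4: the shift and the involution.** These are the two symmetries by which we shall divide. Let $\gamma:D\to D$ send the point with coordinates $(a,b)$ in $U_k$ to the point with the same coordinates in $U_{k+1}$. It is well defined since (1) does not depend on $k$. Then $\gamma P_k=P_{k+1}$ and $\gamma q_k=q_{k+1}$. From $u_{k+1}\circ\gamma=u_k$ we get $u_0\circ\gamma=\lambda^{-1}u_0$, and likewise $w_0\circ\gamma=\lambda w_0$; so $\rho\circ\gamma=\rho$. Let $\iota(a_k,b_k)=(-a_k,-b_k)$ in every chart. This is compatible with (1), as the total degrees $4+1$ and $-1$ are odd. It commutes with $\gamma$ and preserves $u_0,w_0,\rho$ and every $P_k$. Put $\Gamma=\langle\gamma\rangle\cong\mathbb Z$.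

To see that $\Gamma$ acts well, let
$$\theta=\log(u_0/w_0)=\log(u_k/w_k)-2k\log\lambda\quad\text{on }D\cap T;\qquad \theta\circ\gamma=\theta-2\log\lambda,\quad\theta\circ\iota=\theta.$$
*Every point of $D$ has a neighborhood on which $\theta$ is bounded off $\mathcal P$.* At points of $T$ this is clear. Near $q_k$ we have $A_k,B_k>0$, so $u_k/w_k=(\lambda A_k+B_k)/(\lambda^{-1}A_k+B_k)\in[1,\lambda^2]$. Near other points of $\{b_k=0\}$, $A_k$ is bounded and $B_k\to\infty$, so $u_k/w_k\to1$; near other points of $\{a_k=0\}$, $u_k/w_k\to\lambda^2$.

Let $s,s'\in D$ have such neighborhoods $N,N'$; replacing $N$ by $N\cup\iota N$, and likewise $N'$, we may take them $\iota$-invariant. If the open set $\gamma^lN\cap N'$ is nonempty, it meets the dense set $D\cap T$, so $2|l|\log\lambda$ is bounded. Hence $\gamma^lN\cap N'=\emptyset$ for all but finitely many $l$. Moreover $\gamma^ls\notin\{s,\iota s\}$ for $l\ne0$: off $\mathcal P$ because $\theta(\gamma^ls)\ne\theta(s)=\theta(\iota s)$, and on $\mathcal P$ because nodes are moved to other nodes, while a non-nodal point of $P_k$ is moved into $P_{k+l}$ to a non-nodal point, which lies on no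 other curve of the chain. So $\Gamma$ acts freely and properly discontinuously, with Hausdorff quotient, on $D$ and on $D/\iota$.

Hence $S:=D/\Gamma$ is a complex surface, and $C:=\mathcal P/\Gamma$, the image of $P_0$, is a compact irreducible curve in it.

**Step 5: $\rho:S\to[0,\infty)$ is proper.** This will give compactness of everything near $C$. We have
$$u_0-w_0=(\lambda-\lambda^{-1})A_0,\qquad \lambda^2w_0-u_0=(\lambda^2-1)B_0,$$
so $A_0,B_0\ge0$ if and only if $0\le\theta\le2\log\lambda$. As $\gamma$ shifts $\theta$ by $-2\log\lambda$, every $\Gamma$-orbit in $D\cap T$ meets $\{|a_0|\le1,|b_0|\le1\}$. So does every orbit in $\mathcal P$, since a point of $P_k$ has coordinates $(0,b_k)$ with $|b_k|\le1$ or $(a_{k-1},0)$ with $|a_{k-1}|\le1$. Therefore, for $r>0$, $\{\rho\le r\}\subset S$ is the image of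
$$\{|a_0|\le1,\ |b_0|\le1,\ Q\ge1/r\},\qquad Q=A_0^2+4A_0B_0+B_0^2,\quad Q:=+\infty\text{ on the axes}.$$
As $Q$ is continuous into $[0,\infty]$ on the closed bidisc, this set is compact. It lies in $D$, because $A_0,B_0\ge0$ not both zero gives $u_0,w_0>0$.

## 5. In dimension two the complement of the chain is Stein

The natural first attempt is to stop here. For $r>0$ let $D_r=\{\rho<r\}\subset D$ and take $X=D_r\setminus\mathcal P$, an infinite cyclic covering of $(D_r/\Gamma)\setminus C$. This $X$ is not a counterexample, because it is itself Stein. In the coordinates $(u,w)=(u_0,w_0)$ it lies over the convex set $\Omega=\{u,w>0,\ uw>1/r\}$, and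
$$\frac1{r-\rho}+u_0^2+w_0^2$$
is a smooth function on $X$. It is strictly convex in $(u_0,w_0)$, since $\rho$ is convex with values in $(0,r)$ and $x\mapsto1/(r-x)$ is convex and increasing there; hence it is strictly plurisubharmonic on $X$, as in Step 3. Its sublevel sets are compact: $u_0,w_0$ stay bounded and $u_0w_0\ge1/(r-\varepsilon)$ for some $\varepsilon>0$. A complex manifold with a smooth strictly plurisubharmonic exhaustion function is Stein.

The collapse of Section 3 stops exactly at its first step. The chain has codimension one in $D_r$, so functions on the complement need not extend: the inverse of the character $a_0b_0$ of Step 2 is holomorphic on $X$ and has poles along all of $\mathcal P$.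

So we make the codimension larger and place $\mathcal P$ in the zero section of a vector bundle of rank $m\ge1$ over the surface. The trivial bundle does not work: then $(D_r\times\mathbb C^m)\setminus(\mathcal P\times\{0\})$ contains the compact curves $P_k\times\{c\}$, $c\ne0$, and (a) fails. The bundle must be twisted so that the curves $P_k$ cannot be moved off the zero section, and it must have enough functions.

## 6. A twisted bundle and its functions

**Step 6: the bundle.** Let $\hat V\to D$ be the rank $m$ bundle with fiber coordinates $c_k\in\mathbb C^m$ over $D\cap U_k$ and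
$$c_{k+1}=a_k^2c_k. \tag{2}$$
Since $a_{k+1}b_{k+1}=a_k^3b_k=a_k^2\cdot a_kb_k$, rule (2) says that
$$\xi:=\frac{c_k}{a_kb_k}\quad\text{does not depend on }k\text{ over }D\cap T,$$
and for non-adjacent charts we define the transition over $T$ by this. As points in three charts lie over $T$, the bundle is well defined. Both $\gamma$ (same coordinates $(a,b,c)$, chart $k\mapsto k+1$) and $\iota(a,b,c)=(-a,-b,c)$ lift to $\hat V$, the latter because (2) involves only $a_k^2$. The lifts commute and leave $\xi$ invariant.

**Step 7: two families of characters.** We need functions that vanish on $\mathcal P$ to the lowest possible order, so that they stay useful after division by $a_kb_k$. Let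
$$\nu_0=\nu_1=1,\quad\nu_{i+1}=4\nu_i-\nu_{i-1}:\ \dots,11,3,1,1,3,11,\dots;\qquad \mu_i=\tfrac12(\lambda^i+\lambda^{-i}):\ \dots,7,2,1,2,7,\dots$$
Both are integer sequences satisfying the recursion. All $\nu_i$ are odd, $\nu_i=\nu_{1-i}$, and $\nu_i\ge1$ with equality only for $i\in\{0,1\}$; $\mu_i\ge1$ with equality only for $i=0$. By Step 2 the formulas
$$e_i=a_k^{\nu_{k-i}}b_k^{\nu_{k+1-i}},\qquad f_i=a_k^{\mu_{k-i}}b_k^{\mu_{k+1-i}}$$
define holomorphic functions on $D$, the same in every chart. They vanish on $\mathcal P$, and $e_i\circ\gamma=e_{i-1}$, $f_i\circ\gamma=f_{i-1}$: passing from chart $k$ to chart $k+1$ with the same coordinates raises $k-i$ by one.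

**Step 8: the invariant sums.** We sum over $i$ to obtain $\Gamma$-invariant functions. One has $\nu_i=\alpha\lambda^i+\beta\lambda^{-i}$ with
$$\alpha=\frac{1-\lambda^{-1}}{\lambda-\lambda^{-1}}>0,\qquad\beta=\frac{\lambda-1}{\lambda-\lambda^{-1}}>0;$$
indeed $\alpha+\beta=1$ and $\alpha\lambda+\beta\lambda^{-1}=1$. As $A_k+\lambda B_k=\lambda w_k$ and $A_k+\lambda^{-1}B_k=\lambda^{-1}u_k$, on $D\cap T$
$$-\log|e_i|=\nu_{k-i}A_k+\nu_{k+1-i}B_k=\alpha\lambda^{k-i+1}w_k+\beta\lambda^{i-k-1}u_k, \tag{3}$$
and the same holds for $f_i$ with $\alpha=\beta=\frac12$. On a compact subset of $D\cap T$, $u_k$ and $w_k$ are bounded below by a positive constant, so (3) grows exponentially in $|i|$, and $\sum|e_i|$, $\sum|f_i|$ converge uniformly.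

Near $\mathcal P$ we divide by $a_kb_k$. The functions $e_i/(a_kb_k)$ and $f_i/(a_kb_k)$ are holomorphic on $D\cap U_k$, since all exponents are at least $1$. Let $s=(a^*,b^*)\in\mathcal P\cap U_k$, and take a closed polydisc in $D\cap U_k$ centered at $s$ whose radii differ from $|a^*|$ and $|b^*|$ respectively. Its distinguished boundary avoids $\{a_kb_k=0\}$, so it is a compact subset of $D\cap T$. By the maximum principle the suprema of $|e_i/(a_kb_k)|$ and $|f_i/(a_kb_k)|$ over the polydisc equal those over the distinguished boundary. Hence the sums of these quotients converge absolutely and uniformly on the polydisc. So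
$$E=\sum_ie_i,\qquad F=\sum_if_i$$
are $\Gamma$-invariant holomorphic functions on $D$, and $E_k:=E/(a_kb_k)$, $F_k:=F/(a_kb_k)$ are holomorphic on $D\cap U_k$.

**Step 9: values on the chain.** We compute $E_k,F_k$ on the axes to see that they have no common zero there. On $\{a_k=0\}$ the term $a_k^{\nu_{k-i}-1}b_k^{\nu_{k+1-i}-1}$ survives only if $\nu_{k-i}=1$: for $i=k$ it is $b_k^{\nu_1-1}=1$, for $i=k-1$ it is $b_k^{\nu_2-1}=b_k^2$. On $\{b_k=0\}$ we need $\nu_{k+1-i}=1$: for $i=k$ the term is $a_k^{\nu_0-1}=1$, for $i=k+1$ it is $a_k^{\nu_{-1}-1}=a_k^2$. For $F$ the surviving terms are $b_k^{\mu_1-1}$ (from $i=k$) and $a_k^{\mu_{-1}-1}$ (from $i=k+1$). Thus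
$$E_k|_{a_k=0}=1+b_k^2,\quad F_k|_{a_k=0}=b_k,\qquad E_k|_{b_k=0}=1+a_k^2,\quad F_k|_{b_k=0}=a_k. \tag{4}$$
Neither function alone would be enough: $F_k$ vanishes at the node, and $E_k$ at $b_k=\pm\sqrt{-1}$ on $\{a_k=0\}$.

Since $E_{k+1}=E/(a_k^3b_k)=a_k^{-2}E_k$ and likewise for $F$, the common zero set $N$ of $E_k,F_k$ is a well-defined closed subset of $D$. It is $\Gamma$-invariant, as $E_{k+1}\circ\gamma=E_k$ and $F_{k+1}\circ\gamma=F_k$. By (4), $N\cap\mathcal P=\emptyset$. Moreover $c_kE_k=\xi E$ and $c_kF_k=\xi F$ are globally defined, holomorphic, $\Gamma$-invariant $\mathbb C^m$-valued functions on $\hat V$.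

**Step 10: shrinking.** We cut down to a region free of $N$. A proper map to $[0,\infty)$ is closed, so the image $\rho(N)$ is closed; it does not contain $0$, because $\rho>0$ off $\mathcal P$. Choose $\delta>0$ with $\{\rho<\delta\}\cap N=\emptyset$ and put
$$D_\delta=\{\rho<\delta\}\subset D,\qquad S_\delta=D_\delta/\Gamma,\qquad V=\hat V|_{D_\delta},\qquad\tilde Y=V/\Gamma.$$
The action of $\Gamma$ on $V$ is free and properly discontinuous, because it is so on $D_\delta$ and the projection is equivariant. So $\tilde Y$ is a manifold, a rank $m$ bundle over $S_\delta$. The set $D_\delta\setminus\mathcal P=\{u_0,w_0>0,\ u_0w_0>1/\delta\}$ lies over a convex set with torus fibers, so it is connected; it is dense in $D_\delta$. Hence $D_\delta$ and $V$ are connected. Via zero sections we view $\mathcal P\subset D_\delta\subset V$ and $C\subset S_\delta\subset\tilde Y$. In a chart of $V$,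
$$\mathcal P=\{ab=0,\ c=0\},\qquad\text{of codimension }m+1=n-1\ge2.$$

## 7. Contracting the curve: the Stein spaces $Y_1$ and $Y_2$

**Step 11: contracting $C$ in $S_\delta$.** By homogeneity of $Q$ in $(u_0,w_0)$, $dQ\neq0$ where $Q\ne0$; so $d\rho\ne0$ on $\{\rho=\delta\}$, and $\rho$ is strictly plurisubharmonic there. By Step 5, $S_\delta$ is a relatively compact domain in $S$ with smooth strongly pseudoconvex boundary, hence holomorphically convex by (F7). Let $\pi:S_\delta\to S_0$ be its Remmert reduction (F4).

We claim that an irreducible compact analytic set $A'\subset S_\delta$ of positive dimension lies in $C$. Otherwise $\rho|_{A'}$ has a positive maximum, attained at a point $x\notin C$. Take a nonconstant holomorphic disc $\varphi$ in $A'$ through $x$, close to $x$. Then $\rho\circ\varphi$ is subharmonic with an interior maximum, hence constant; but it has positive Laplacian wherever $\varphi'\ne0$, a contradiction.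

As $C$ is compact and connected and $S_0$ is Stein, $\pi(C)$ is a point $s_0$. A fiber of $\pi$ with more than one point is compact, connected and analytic, so all its irreducible components have positive dimension and lie in $C$. Hence $\pi^{-1}(s_0)=C$, and $\pi$ is injective off $C$.

**Step 12: a proper map on $\tilde Y$.** To contract $C$ inside $\tilde Y$ we use the functions of Step 9. With $\mathrm{pr}:\tilde Y\to S_\delta$ the projection, let
$$\Psi=(\pi\circ\mathrm{pr},\ c_kE_k,\ c_kF_k):\tilde Y\to S_0\times\mathbb C^m\times\mathbb C^m.$$

*$\Psi$ is proper.* Over a compact set the base point stays in a compact subset of $S_\delta$, as $\pi$ is proper. This subset is covered by the images of finitely many compact sets $L\subset D_\delta\cap U_k$. On each of them $|E_k|+|F_k|\ge\eta>0$, because $N\cap D_\delta=\emptyset$. If $|c_kE_k|,|c_kF_k|\le R$, then $|c_k|\le2R/\eta$. So the preimage is a closed subset of a compact set.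

*Fibers of $\Psi$.* Consider a point of $\tilde Y$ with base point $s$ and fiber coordinate $c$. If $s\notin C$, then $\pi(s)$ determines $s$, and then $c$ is determined because $(E_k,F_k)\ne(0,0)$. If $s\in C$ and $c\ne0$, the pair $(cE_k,cF_k)$ determines $[E_k:F_k](s)$. This is a well-defined map $S_\delta\to\mathbb P^1$, because $E_k$ and $F_k$ transform in the same way, and by (4) it is $(1+b^2)/b$ on $P_k$, where $b=b_k$. So it is nonconstant on $C$, only finitely many $s\in C$ are possible, and for each of them $c$ is determined. If $s\in C$ and $c=0$, the value is $(s_0,0,0)$ and the fiber is exactly $C$.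

**Step 13: the space $Y_1$.** Let $\tilde Y\xrightarrow{\sigma}Y_1\to S_0\times\mathbb C^{2m}$ be the Stein factorization (F5). As $Y_1$ is finite over a Stein space, it is Stein. The fibers of $\sigma$ are the connected components of the fibers of $\Psi$. So $\sigma(C)$ is a point $y_1$, $\sigma^{-1}(y_1)=C$, and $\sigma:\tilde Y\setminus C\to Y_1\setminus\{y_1\}$ is proper and bijective, hence a homeomorphism; as $\sigma_*\mathcal O=\mathcal O$, it is biholomorphic. In particular $Y_1$ has dimension $n$ and $Y_1\setminus\{y_1\}$ is smooth.

*$Y_1$ is normal.* Let $U\subset Y_1$ be open, $A\subset U$ analytic and nowhere dense, and $h$ holomorphic on $U\setminus A$ and locally bounded on $U$. The set $\sigma^{-1}(A)$ is nowhere dense in the manifold $\sigma^{-1}(U)$, since $C$ is nowhere dense and $\sigma$ is a homeomorphism off $C$. By (F1), $h\circ\sigma$ extends to an element of $\mathcal O(\sigma^{-1}(U))=\mathcal O(U)$, which extends $h$.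

**Step 14: the space $Y_2$.** For Theorem 1 we divide by $\iota$ as well. The involution $\iota$ acts on $\tilde Y$ and preserves $C$, so it permutes the fibers of $\sigma$ and induces a map of $Y_1$. This map is continuous because $\sigma$ is proper and surjective. It is holomorphic because functions on $Y_1$, pulled back by it and then by $\sigma$, become holomorphic on $\tilde Y$, and $\sigma_*\mathcal O=\mathcal O$. We obtain a holomorphic involution of $Y_1$ fixing $y_1$. Let $Y_2=Y_1/\iota$; by (F6) it is normal and $Y_1\to Y_2$ is finite. Let $y_2$ be the image of $y_1$.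

*$Y_2$ is Stein.* For $f\in\mathcal O(Y_1)$ the functions $f+f\circ\iota$ and $f\cdot(f\circ\iota)$ descend to $Y_2$. Given a sequence in $Y_2$ without accumulation point, pick preimages $x_j\in Y_1$; they have no accumulation point either, so by (F2) some $f\in\mathcal O(Y_1)$ has $|f(x_j)|\to\infty$. If $f+f\circ\iota$ and $f\cdot(f\circ\iota)$ were both bounded on the sequence, then $f(x_j)$, a root of $X^2-(f+f\circ\iota)(x_j)X+(f\cdot f\circ\iota)(x_j)$, would be bounded, a contradiction. So $Y_2$ is holomorphically convex. Given two distinct $\iota$-orbits, take $f$ equal to $0$ on one and $1$ on the other; then $f\cdot(f\circ\iota)$ separates their images. By (F2), $Y_2$ is Stein.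

## 8. The two Riemann domains satisfy all hypotheses

**Step 15: definition.** Let $X_1=V\setminus\mathcal P$ and $X_2=X_1/\iota$. Since $V$ is a connected manifold and $\mathcal P$ has codimension $\ge2$, both are connected. Consider
$$p_1:X_1\to X_1/\Gamma=\tilde Y\setminus C\cong Y_1\setminus\{y_1\}\subset Y_1,$$
$$p_2:X_2\to X_2/\Gamma=(\tilde Y\setminus C)/\iota\cong Y_2\setminus\{y_2\}\subset Y_2,$$
where we use that $\gamma$ and $\iota$ commute. By Step 4, $\Gamma$ acts freely and properly discontinuously on $D$ and on $D/\iota$, hence, by equivariance of the projections, on $X_1$ and $X_2$. So $p_1$ and $p_2$ are infinite cyclic coverings of complements of a point and local biholomorphisms: they are unbranched Riemann domains. $X_1$ is a manifold.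

**Step 16: the singular points of $X_2$.** They are what will pile up at one point later. The involution $\iota$ preserves each chart, so its fixed points on $V$ are the disjoint fibers
$$\ell_k=\{a_k=b_k=0\}\cong\mathbb C^m$$
over the nodes. Near $\ell_k$, $V/\iota$ is locally $(\mathbb C^2/\pm1)\times\mathbb C^m$, which is singular exactly along $\{0\}\times\mathbb C^m$ by Section 1. Elsewhere $\iota$ acts freely. With $\ell_k^*=\ell_k\setminus\{c=0\}$, identified with its image in $X_2$,
$$\operatorname{Sing}X_2=\bigsqcup_{k\in\mathbb Z}\ell_k^*, \tag{5}$$
and each $\ell_k^*$ is open in $\operatorname{Sing}X_2$, since $q_k$ is the only node in $U_k$.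

**Step 17: local coordinates.** For $x\in X_i$, the Stein space $Y_i$ has a holomorphic map to some $\mathbb C^N$ that is an immersion at $p_i(x)$. Its composition with the local biholomorphism $p_i$ is an immersion at $x$. So (b) holds.

**Step 18: separation of points.** This is where the individual characters $e_j$ are needed, not only their sums. Let $x\ne x'$ in $X_i$. If $p_i(x)\ne p_i(x')$, use $\mathcal O(Y_i)$. Otherwise $x'=\gamma^lx$ with $l\ne0$. Consider on $V$ the functions $e_j$ (pulled back from $D_\delta$) and
$$g_j^{(r)}=\text{the }r\text{-th component of }\ \xi e_j=c_k\,a_k^{\nu_{k-j}-1}b_k^{\nu_{k+1-j}-1}.$$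
They are holomorphic, and since all $\nu_i$ are odd they are $\iota$-invariant: $e_j$ has even total degree in $(a_k,b_k)$, and so has the monomial in $g_j^{(r)}$. So they are functions on both $X_1$ and $X_2$. They satisfy $e_j\circ\gamma=e_{j-1}$ and $g_j^{(r)}\circ\gamma=g_{j-1}^{(r)}$. If none of them separated $x$ from $\gamma^lx$, the sequences $j\mapsto e_j(x)$ and $j\mapsto g_j^{(r)}(x)$ would be $l$-periodic.

If $x$ lies over $D_\delta\cap T$, all $e_j(x)$ are nonzero, but $e_j(x)\to0$ as $|j|\to\infty$ by (3). This contradicts periodicity.

If $x$ lies over a point of $\mathcal P\cap U_k$, then $c_k\ne0$, as $x\notin\mathcal P$; say its $r$-th component is nonzero. Since $\nu_0=\nu_1=1$, $g_k^{(r)}(x)=(c_k)_r\ne0$, so by periodicity $g_j^{(r)}(x)\ne0$ for infinitely many $j$. But $g_j^{(r)}(x)\ne0$ forces $\nu_{k-j}=1$ (if $a_k=0$) or $\nu_{k+1-j}=1$ (if $b_k=0$), which allows only finitely many $j$, a contradiction. So (a) holds.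

All hypotheses of the Problem are now verified for $p_1$ and $p_2$. It remains to show that neither $X_1$ nor $X_2$ lies in a Stein space.

## 9. Every Stein target collapses the chain

**Lemma 3.** Let $Z$ be a Stein space and $\Phi:X_1\to Z$ holomorphic. Then $\Phi$ extends to a holomorphic map $\Phi:V\to Z$, and $\Phi(\mathcal P)$ is a single point $z$. If $\Phi$ is the composition of the quotient map $X_1\to X$ (with $X=X_1$ or $X=X_2$) with an open embedding $X\hookrightarrow Z$, then $\Phi^{-1}(z)=\mathcal P$.

**Step 19: functions extend and are constant on $\mathcal P$.** For $f\in\mathcal O(Z)$ the function $f\circ\Phi$ extends to $\tilde f\in\mathcal O(V)$ by (F1). As $\mathcal P$ is a connected union of compact irreducible curves, $\tilde f$ is constant on $\mathcal P$; call the value $\kappa_f$.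

**Step 20: $\Phi(x)$ stays in a compact set as $x$ approaches $\mathcal P$.** That functions extend does not yet say that the *map* extends, since $\Phi(x)$ might leave every compact set. We use hulls. Let $s\in\mathcal P$ have coordinates $(a^*,b^*,0)$ in chart $k$, with $a^*b^*=0$. Choose $\varepsilon>0$ such that the closed polydisc of radius $2\varepsilon$ around $(a^*,b^*)$ lies in $D_\delta\cap U_k$, with $|a^*|>2\varepsilon$ if $a^*\ne0$ and $|b^*|>2\varepsilon$ if $b^*\ne0$. Let
$$K_s=\{(a+\tau,\,b+\tau,\,c):|\tau|=\varepsilon,\ |a-a^*|\le\tfrac\varepsilon2,\ |b-b^*|\le\tfrac\varepsilon2,\ |c|\le\varepsilon\}.$$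
On $K_s$ the first coordinate has modulus at least $\varepsilon/2$: if $a^*=0$, it is at least $\varepsilon-\frac\varepsilon2$; if $|a^*|>2\varepsilon$, it is at least $2\varepsilon-\varepsilon-\frac\varepsilon2$. The same holds for the second coordinate. So $K_s$ is a compact subset of $X_1$. Let $x=(a,b,c)\in X_1$ with $|a-a^*|,|b-b^*|\le\varepsilon/2$ and $|c|\le\varepsilon$. The disc $\{(a+\tau,b+\tau,c):|\tau|\le\varepsilon\}$ lies in $V$ and its boundary lies in $K_s$, so by the maximum principle for $\tilde f$
$$|f(\Phi(x))|\le\max_{\Phi(K_s)}|f|\qquad\text{for all }f\in\mathcal O(Z).$$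
Thus $\Phi(x)$ lies in the $\mathcal O(Z)$-hull of $\Phi(K_s)$, which is compact because $Z$ is Stein. Note that the disc itself may meet $\mathcal P$; this is why we needed $\tilde f$ on $V$.

**Step 21: one limit point.** Let $x_\nu\in X_1$, $x_\nu\to s\in\mathcal P$. By Step 20 the $\Phi(x_\nu)$ eventually stay in a compact set, and every limit point $z'$ satisfies $f(z')=\tilde f(s)=\kappa_f$ for all $f\in\mathcal O(Z)$. Since $\mathcal O(Z)$ separates points, $z'$ is unique and does not depend on the sequence or on $s$; call it $z$. So $\Phi$, extended by $z$ on $\mathcal P$, is continuous. In a local embedding of $Z$ at $z$ its components are continuous and holomorphic off $\mathcal P$, hence holomorphic by (F1).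

**Step 22: nothing else goes to $z$.** Let $\Phi$ come from an open embedding of $X$, and suppose $\Phi(x)=z$ with $x\in X_1$. Take $x_\nu\in X_1$ with $x_\nu\to s\in\mathcal P$. Then $\Phi(x_\nu)\to z=\Phi(x)$. As $X\hookrightarrow Z$ is an open embedding, the images of $x_\nu$ in $X$ converge in $X$. As $X_1\to X$ is proper, a subsequence of $x_\nu$ converges in $X_1$. This contradicts $x_\nu\to s\notin X_1$. This proves Lemma 3. $\square$

## 10. Infinitely many components of the singular locus: proof of Theorem 1

Take $X=X_2$, $Y=Y_2$, $y_0=y_2$. Suppose that $X_2$ is an open subset of a Stein space $Z$. Let $\Phi$ and $z$ be as in Lemma 3, and let $\Sigma=\operatorname{Sing}Z$, an analytic subset of $Z$. As $X_2$ is open, (5) gives $\Sigma\cap X_2=\bigsqcup_k\ell_k^*$.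

**Step 23: each line of singular points gives an irreducible germ at $z$.** For $k\in\mathbb Z$ let $\varphi_k(c)=\Phi(0,0,c)$ in chart $k$, for $c\in\mathbb C^m$. This map is holomorphic. It is injective on $\mathbb C^m\setminus\{0\}$, because $\iota$ fixes $\ell_k$ pointwise, so that $\ell_k^*$ maps injectively to $X_2$; and $\varphi_k^{-1}(z)=\{0\}$ by Lemma 3. So $\varphi_k$ is injective.

Let $B\subset\mathbb C^m$ be a closed ball about $0$. As $z\notin\varphi_k(\partial B)$, there is an open neighborhood $W$ of $z$ disjoint from $\varphi_k(\partial B)$. The map $\varphi_k:B^\circ\cap\varphi_k^{-1}(W)\to W$ is proper, since the preimage in $B$ of a compact subset of $W$ is compact and misses $\partial B$. By (F3) its image $A_k$ is analytic in $W$, of pure dimension $m$.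

The germ $(A_k,z)$ is irreducible. Suppose that it is the union of analytic germs $A',A''$. By properness and $\varphi_k^{-1}(z)=\{0\}$, preimages of small neighborhoods of $z$ are small neighborhoods of $0$; so $\varphi_k^{-1}(A')\cup\varphi_k^{-1}(A'')$ is the germ $(\mathbb C^m,0)$, which is irreducible. Hence one of the two preimages is all of it, and one of $A',A''$ is all of $(A_k,z)$.

Moreover $A_k\setminus\{z\}\subset\ell_k^*\subset\Sigma$, and $\Sigma$ is closed, so $A_k\subset\Sigma$. For $k\ne l$ the sets $\ell_k^*,\ell_l^*$ are disjoint in $X_2\subset Z$, so, on a neighborhood of $z$ where both are defined, $A_k\cap A_l=\{z\}$.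

**Step 24: each germ is a whole component.** By (F8), $(A_k,z)$ lies in some irreducible component of $(\Sigma,z)$; let $\Sigma'$ be a pure-dimensional representative. At points $y\in A_k\setminus\{z\}$ arbitrarily near $z$, $\Sigma$ coincides locally with $\ell_k^*$, which has dimension $m$. So $\dim\Sigma'\le m=\dim A_k$. Hence the dimensions are equal, and $(\Sigma',z)=(A_k,z)$ by irreducibility.

So the germ $(\Sigma,z)$ has the irreducible components $(A_k,z)$ for all $k\in\mathbb Z$, and they are pairwise distinct, since they have dimension $m\ge1$ and meet pairwise only in $z$. By (F8) this is impossible. Hence $X_2$ is not an open subset of a Stein space. Together with Sections 7 and 8 this proves Theorem 1, and the answer to the Problem is no. $\blacksquare$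

## 11. Infinitely many independent divisor classes: proof of Theorem 2

Take $X=X_1$, $Y=Y_1$, $y_0=y_1$. Now $X$ is smooth, so no singular points are available. The links of the chain still carry something, namely the hypersurfaces over the $P_k$. Suppose that $X_1$ is open in a Stein space $Z$, and let $\Phi:V\to Z$ and $z$ be as in Lemma 3. So $\Phi$ is an open embedding on $X_1=V\setminus\mathcal P$, and $\Phi^{-1}(z)=\mathcal P$.

**Step 25: neighborhoods of $z$ with finite cohomology off the singular locus.** This provides the bound that will be violated. Embed a neighborhood of $z$ in $Z$ as a closed analytic subset of a ball in some $\mathbb C^L$ centered at $z$, and intersect with a smaller closed ball. By (F9), applied to this compact set, its intersection with $\operatorname{Sing}Z$, and $\{z\}$, we get a finite triangulation $K$ of a compact neighborhood of $z$ in which $\operatorname{Sing}Z$ is a subcomplex $K_\Sigma$ and $z$ is a vertex. After barycentric subdivision, $K_\Sigma$ is a *full* subcomplex, that is, a simplex of $K$ with all vertices in $K_\Sigma$ belongs to $K_\Sigma$. (Two of the three edges of a triangle form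 a subcomplex that is not full.) For $0<t\le1$ let $W_t$ be the set of points whose barycentric coordinate at $z$ is $>1-t$. For small $t$ these sets are open in $Z$, and they form a neighborhood basis of $z$.

If $z\in\operatorname{Sing}Z$, let $\mathrm{Lk}$ and $\mathrm{Lk}_\Sigma$ be the links of $z$ in $K$ and $K_\Sigma$. A point of $W_t\setminus\{z\}$ is $(1-\tau)z+\tau x$ with $x\in\mathrm{Lk}$, $0<\tau<t$, and it lies in $\operatorname{Sing}Z$ if and only if $x\in\mathrm{Lk}_\Sigma$. So
$$W_t\setminus\operatorname{Sing}Z\cong(\mathrm{Lk}\setminus\mathrm{Lk}_\Sigma)\times(0,t).$$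
The subcomplex $\mathrm{Lk}_\Sigma$ is full in $\mathrm{Lk}$: if all vertices of a simplex of $\mathrm{Lk}$ lie in $\mathrm{Lk}_\Sigma$, its join with $z$ has all vertices in $K_\Sigma$, hence belongs to $K_\Sigma$. So $\mathrm{Lk}\setminus\mathrm{Lk}_\Sigma$ deformation retracts onto the finite complex of simplices of $\mathrm{Lk}$ without vertices in $\mathrm{Lk}_\Sigma$. If $z\notin\operatorname{Sing}Z$, then for small $t$, $W_t\setminus\operatorname{Sing}Z=W_t$ is a cone, hence contractible. In both cases
$$b:=\dim H^2(W_t\setminus\operatorname{Sing}Z;\mathbb Q)$$
is finite and independent of small $t$.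

**Step 26: hypersurfaces through $z$, one for each link.** Let $H_k\subset V$ be the restriction of the bundle to $P_k$, a closed smooth hypersurface with $H_k\cap\mathcal P=P_k$. Fix $M>b$ and consider $k=1,\dots,M$. Let $R_k$ be a compact neighborhood of $P_k$ in $H_k$, with interior $R_k^\circ$ and boundary $\partial R_k$ in $H_k$. Then $\partial R_k\cap\mathcal P=\emptyset$, so $z\notin\Phi(\partial R_k)$. Choose $W=W_t$, with $t$ small, disjoint from $\Phi(\partial R_k)$ for $k=1,\dots,M$; since $b$ does not depend on $t$, this choice does not disturb $M>b$. Put
$$V_W=\Phi^{-1}(W)\supset\mathcal P,\qquad H_k'=R_k^\circ\cap V_W.$$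
As in Step 23, $\Phi:H_k'\to W$ is proper, so $A_k=\Phi(H_k')$ is analytic in $W$. Since $\Phi$ is an open embedding off $\mathcal P$, $A_k\setminus\{z\}=\Phi(H_k'\setminus P_k)$ has pure dimension $n-1$; and $z$ is in its closure. So $A_k$ has pure dimension $n-1$.

**Step 27: line bundles.** We turn these hypersurfaces into cohomology classes. The manifold $W^{reg}:=W\setminus\operatorname{Sing}Z$ contains $\Phi(V_W\setminus\mathcal P)$, because $X_1$ is smooth and open in $Z$. The set $A_k\cap W^{reg}$ is closed in $W^{reg}$ and meets only components of dimension $n$, since $A_k\setminus\{z\}\subset\Phi(X_1)$ and $z$ is a limit of points of $\Phi(X_1)$. So it is a hypersurface; let $\mathcal A_k$ be the line bundle on $W^{reg}$ of this reduced divisor. Since $\Phi|_{X_1}$ is an open embedding, the pullback of the divisor to $V_W\setminus\mathcal P$ is $H_k'\setminus P_k$ with multiplicity one.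

The set $H_k'$ is closed in $V_W$: $H_k'\setminus P_k=\Phi^{-1}(A_k)\setminus\mathcal P$ is closed in $V_W\setminus\mathcal P$, and its limit points in $\mathcal P$ lie in $H_k\cap\mathcal P=P_k\subset H_k'$. So $H_k'$ is a smooth closed hypersurface in $V_W$, and
$$\mathcal O(H_k')\ \text{ restricts to }\ \Phi^*\mathcal A_k\ \text{ on }V_W\setminus\mathcal P. \tag{6}$$

**Step 28: degrees on the chain.** The class of $\mathcal O(H_k')$ is detected on the compact curves $P_l$. In a neighborhood of $\mathcal P$, $H_k'$ coincides with $H_k$: near points of $P_k$ because $R_k^\circ$ is a neighborhood of $P_k$ in $H_k$, and near other points of $\mathcal P$ both sets are empty. As $H_k$ is the preimage of $P_k$ under the bundle projection,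
$$\deg\big(\mathcal O(H_k')|_{P_l}\big)=(P_k\cdot P_l)_D=\begin{cases}-4&k=l,\\ \ \ 1&|k-l|=1,\\ \ \ 0&\text{else.}\end{cases} \tag{7}$$
The last two cases are clear from Step 1. For the first, the function $e_0=a_k^{\nu_k}b_k^{\nu_{k+1}}$ has divisor $\sum\nu_iP_i$ on $D$, so this divisor has degree $0$ on $P_k$: $\nu_{k-1}+\nu_kP_k^2+\nu_{k+1}=0$. As $\nu_{k-1}+\nu_{k+1}=4\nu_k$ and $\nu_k\neq0$, $P_k^2=-4$.

**Step 29: a linear relation and its contradiction.** As $M>b$, there are rationals $m_1,\dots,m_M$, not all zero, with $\sum m_kc_1(\mathcal A_k)=0$ in $H^2(W^{reg};\mathbb Q)$. Pulling back by $\Phi$ and using (6), $\sum m_kc_1(\mathcal O(H_k'))$ restricts to $0$ in $H^2(V_W\setminus\mathcal P;\mathbb Q)$.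

To return to $V_W$, note that $\mathcal P$ is a closed subset of the oriented $2n$-manifold $V_W$ and a locally finite complex of real dimension $2$. By (F10), $H^2_{\mathcal P}(V_W;\mathbb Q)\cong H^{BM}_{2n-2}(\mathcal P;\mathbb Q)=0$, because $2<2n-2$; here $n\ge3$ enters again. So $H^2(V_W;\mathbb Q)\to H^2(V_W\setminus\mathcal P;\mathbb Q)$ is injective, and $\sum m_kc_1(\mathcal O(H_k'))=0$ on $V_W$. We evaluate on $P_l\subset V_W$ for every $l\in\mathbb Z$, with $m_k:=0$ for $k\notin\{1,\dots,M\}$. By (7),
$$m_{l-1}-4m_l+m_{l+1}=0\qquad(l\in\mathbb Z).$$
Let $k_0$ be the largest index with $m_{k_0}\ne0$. Then $l=k_0+1$ gives $m_{k_0}=0$, a contradiction. So $X_1$ is not an open subset of a Stein space. By Sections 7 and 8, $Y_1$ is normal and Stein of dimension $n$ with $Y_1\setminus\{y_1\}$ smooth, $p_1:X_1\to Y_1\setminus\{y_1\}$ is an infinite cyclic covering, $X_1$ is a manifold, and (a), (b) hold. This proves Theorem 2. $\blacksquare$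

**Remark.** The point $y_1$ really is singular, so $Y_1$ has exactly one singular point. Suppose that $y_1$ has a neighborhood $W$ biholomorphic to a ball. Then $W\setminus\{y_1\}$ is simply connected, so $p_1$ is a trivial covering over it, and each component of $p_1^{-1}(W\setminus\{y_1\})$ maps injectively. Let $O$ be the connected component containing $\mathcal P$ of the preimage of $W$ in $V$. By (F1), $O\setminus\mathcal P$ is connected. If $x\in O\setminus\mathcal P$ is close to $q_0$, then $\gamma x$ is close to $q_1\in\mathcal P$ and lies in $O\setminus\mathcal P$ too. But $x\ne\gamma x$ and $p_1(x)=p_1(\gamma x)$, a contradiction.
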